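# Does $-\Delta u=\lambda u+u^5$ on $\mathbf S^3$ have a non-constant positive solution for every $\lambda\in[-2,-\frac34)$?

## 1. The guess that solutions fill the gap, and four tests of it

Let $\mathbf S^3\subset\mathbb R^4$ be the unit sphere with its round metric $g$, and $\Delta$ its Laplace–Beltrami operator. For real $\lambda$ we look for smooth functions $u$ with
$$-\Delta u=\lambda u+u^5,\qquad u>0\qquad\text{on }\mathbf S^3. \tag{1}$$
For $\lambda<0$ the constant $|\lambda|^{1/4}$ is a solution. The problem comes from the paper "Elliptic equations with critical exponent on spherical caps of $\mathbf S^3$", with these facts given. For $-\frac34<\lambda<0$ the constant is the only solution (Gidas–Spruck). At $\lambda=-\frac34$ there is a whole family of non-constant solutions. Non-constant solutions exist for every $\lambda<-2$, and, by bifurcation analysis, also for $\lambda>-2$ with $\lambda+2$ small. Is there a non-constant solution for every $\lambda\in[-2,-\frac34)$?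

The answer one would first guess is yes: there are non-constant solutions at both ends of the interval, so a branch should join them. Let us test this. Throughout,
$$\mu=-\lambda,\qquad \delta=\mu-\tfrac34,\qquad V=|\mathbf S^3|=2\pi^2,$$
so that (1) reads $\Delta u=\mu u-u^5$. Integrals over $\mathbf S^3$ use the round measure, $x=(x_1,\dots,x_4)$ is the position vector, and $r$ is the distance to a chosen point $p$, so $x\cdot p=\cos r$. "Radial at $p$" means depending only on $r$. We use all the time that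
$$\nabla x_i=\text{tangential part of }e_i,\qquad \nabla^2x_i=-x_i\,g,\qquad \Delta x_i=-3x_i .$$

**Test 1: $\lambda\ge0$.** Integrating (1) gives $0=\lambda\int u+\int u^5>0$, so there is no solution.

**Test 2: $\lambda=-\frac34$.** Write $u=f^{-1/2}$. From $\Delta u=-\frac12f^{-3/2}\Delta f+\frac34f^{-5/2}|\nabla f|^2$, equation (1) becomes, after multiplication by $-2f^{3/2}$,
$$\Delta f=\frac32\frac{|\nabla f|^2}{f}-2\mu f+\frac2f. \tag{2}$$
Try $f=c+A\cdot x$ with constants $c\in\mathbb R$, $A\in\mathbb R^4$. Then $\Delta f=-3(f-c)$ and $|\nabla f|^2=|A|^2-(A\cdot x)^2=|A|^2-(f-c)^2$. Multiply (2) by $f$ and put $\mu=\frac34$. The left side is $-3f^2+3cf$; the right side is $-3f^2+3cf+\frac32(|A|^2-c^2)+2$. So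
$$u=(c+A\cdot x)^{-1/2},\qquad c=\sqrt{\tfrac43+|A|^2},$$
is a solution for every $A\in\mathbb R^4$. The member $A=0$ is the constant. When $|A|\to\infty$ the solutions become unbounded, since $\min f=c-|A|\to0$.

**Test 3: near the constant.** The linearization of $-\Delta u+\mu u-u^5$ at $u=\mu^{1/4}$ is $-\Delta-4\mu$. The eigenvalues of $-\Delta$ are $k(k+2)=0,3,8,\dots$, so there is a kernel exactly when $4\mu=k(k+2)$: at $\mu=\frac34$ ($k=1$), at $\mu=2$ ($k=2$), and at no $\mu$ in between. For $\frac34<\mu<2$ the implicit function theorem says that the constant is an isolated solution. So if a branch fills the gap, its other end should sit on the family of Test 2.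

**Test 4: can the family be continued to $\lambda<-\frac34$?** Let $u$ solve (1) and set $X=\nabla x_i$, so $\nabla X=-x_ig$ and $\operatorname{div}X=-3x_i$. We multiply the equation first by $Xu=\langle X,\nabla u\rangle$, then by $x_iu$. For the first,
$$\langle\nabla u,\nabla(Xu)\rangle=-x_i|\nabla u|^2+\tfrac12X|\nabla u|^2,\qquad \int\tfrac12X|\nabla u|^2=\tfrac32\int x_i|\nabla u|^2,$$
so $\int\Delta u\,Xu=-\frac12\int x_i|\nabla u|^2$, while $\int(\mu u-u^5)Xu=3\int x_i\big(\frac\mu2u^2-\frac16u^6\big)$. Hence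
$$-\int x_i|\nabla u|^2+\int x_iu^6=3\mu\int x_iu^2 .$$
For the second, $\int x_iu\Delta u=-\int x_i|\nabla u|^2-\frac12\int X(u^2)=-\int x_i|\nabla u|^2-\frac32\int x_iu^2$, and this equals $\mu\int x_iu^2-\int x_iu^6$. Hence
$$-\int x_i|\nabla u|^2+\int x_iu^6=\big(\mu+\tfrac32\big)\int x_iu^2 .$$
Subtracting, $2\delta\int x_iu^2=0$. So for $\delta\ne0$,
$$\int u^2x_i=0\qquad(i=1,\dots,4). \tag{3}$$
Now suppose solutions $u_n$ with $\delta_n\to0$, $\delta_n\neq0$, converge uniformly to a member $u=(c+A\cdot x)^{-1/2}$ of the family. Then (3) passes to the limit. Contract it with $A$ and average over $x\mapsto-x$; with $t=A\cdot x$ we have $\frac12\big(\frac t{c+t}-\frac t{c-t}\big)=-\frac{t^2}{c^2-t^2}$, so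
$$0=\int\frac{A\cdot x}{c+A\cdot x}=-\int\frac{(A\cdot x)^2}{c^2-(A\cdot x)^2}, \tag{4}$$
where $c>|A|$. Hence $A=0$: no non-constant member of the family can be continued.

So the mechanism behind the guess fails. This does not yet disprove the guess: for $\lambda$ just below $-\frac34$ there could be solutions that run off to infinity, or that approach the constant, as $\lambda\to-\frac34$. The content of the first theorem is that neither happens.

**Theorem 1.** There is $\delta_0>0$ such that for every $\lambda\in(-\frac34-\delta_0,-\frac34)$ the only solution of (1), with no symmetry assumed, is the constant $|\lambda|^{1/4}$. Hence (1) does not admit a non-constant solution for every $\lambda\in[-2,-\frac34)$.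

**Theorem 2.** If $-1\le\lambda<-\frac34$, every radial solution of (1) is constant.

**Theorem 3.** For every $\lambda\in(-2,-1)$ there is a non-constant radial solution of (1), symmetric under $r\mapsto\pi-r$.

So the answer is no, and for $\lambda\in(-2,-\frac34)$ non-constant radial solutions exist if and only if $\lambda<-1$. The proofs below give no explicit $\delta_0$; they do not decide about non-radial solutions for $\lambda\in[-1,-\frac34-\delta_0]$, nor about existence at $\lambda=-2$. None of this affects the answer.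

## 2. The trace-free Hessian of $u^{-2}$

The non-constant solutions at $\lambda=-\frac34$ are those with $u^{-2}$ affine in $x$. So we need a quantity that measures the distance of $f=u^{-2}$ from an affine function.

**Definition.** For a function $h$ on a 3-dimensional Riemannian manifold, the trace-free Hessian is $(\nabla^2h)^\circ=\nabla^2h-\frac13(\Delta h)g$.

For example, on $\mathbf S^3$ we have $(\nabla^2x_1)^\circ=0$, because $\nabla^2x_1=-x_1g$. On the other hand $\nabla^2(x_1^2)=2\,dx_1\otimes dx_1-2x_1^2g$, so $(\nabla^2(x_1^2))^\circ=2\big(dx_1\otimes dx_1-\frac13|\nabla x_1|^2g\big)$, which is not zero. On $\mathbb R^3$, $(\partial^2|y|^2)^\circ=0$.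

We recall three facts. Since $\mathrm{Ric}=2g$ on $\mathbf S^3$, $\operatorname{div}\nabla^2h=\nabla\Delta h+2\nabla h$. For a symmetric 2-tensor $S$, $\int\langle\operatorname{div}S,\nabla h\rangle=-\int\langle S,\nabla^2h\rangle$. And for tangent fields $X,Y$, seen as maps into $\mathbb R^4$, $D_XY=\nabla_XY-\langle X,Y\rangle x$.

For a solution $u$ of (1) put
$$f=u^{-2},\quad Q=(\nabla^2f)^\circ,\quad T=\frac Qf,\quad c=f+\tfrac13\Delta f,\quad D=\int\frac{|\nabla f|^2}{f^2}.$$
If $f=c_0+A\cdot x$, then $Q=0$ and the function $c$ is the constant $c_0$.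

**Step 1: the gradient of $c$.** The aim is to see that $c$ is nearly constant if $Q$ and $\delta$ are small. Differentiate (2) and use $\nabla^2f\,\nabla f=Q\nabla f+\frac{\Delta f}3\nabla f$:
$$\nabla\Delta f=\frac3fQ\nabla f+\Big[\frac{\Delta f}f-\frac32\frac{|\nabla f|^2}{f^2}-2\mu-\frac2{f^2}\Big]\nabla f .$$
By (2), $\frac{\Delta f}f=\frac32\frac{|\nabla f|^2}{f^2}-2\mu+\frac2{f^2}$, so the bracket is $-4\mu$. Hence, since $1-\frac43\mu=-\frac43\delta$,
$$\nabla c=f^{-1}Q\nabla f-\frac{4\delta}3\nabla f. \tag{5}$$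

**Step 2: a divergence identity.** This is the source of all integral information. We have $\operatorname{div}Q=\nabla\Delta f+2\nabla f-\frac13\nabla\Delta f=2\nabla c$. With (5),
$$\operatorname{div}(f^{-2}Q)=2f^{-2}\nabla c-2f^{-3}Q\nabla f=-\frac{8\delta}3f^{-2}\nabla f=\frac{8\delta}3\nabla\Big(\frac1f\Big). \tag{6}$$
Identities (5) and (6) are pointwise; they hold for every $\mu$ and for solutions on any open subset of $\mathbf S^3$.

**Step 3: the integral identity.** Pair (6) with $\nabla f$ and integrate, using $\langle Q,\nabla^2f\rangle=|Q|^2$: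
$$\int|T|^2=\frac{8\delta}3D. \tag{7}$$
(Pairing (6) with $\nabla x_i$ gives $0=\frac{8\delta}{3}\int\langle\nabla(1/f),\nabla x_i\rangle=8\delta\int x_i/f$, which is (3) again.) Moreover the $i$-th component of $\nabla(1/f)\in\mathbb R^4$ is $\langle\nabla(1/f),\nabla x_i\rangle$, whose integral is $3\int x_i/f$. So for $\delta\ne0$, (3) says
$$\int\frac{\nabla f}{f^2}=0\in\mathbb R^4. \tag{8}$$

**Step 4: an a priori bound on $D$.** Divide $\Delta u=\mu u-u^5$ by $u$ and integrate: $\int|\nabla u|^2/u^2+\int u^4=\mu V$. As $\nabla f/f=-2\nabla u/u$,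
$$D\le4\mu V. \tag{9}$$

**What (7) does, and where it stops.** If $\delta<0$, the left side of (7) is $\ge0$ and the right side is $\le0$, so $D=0$ and $u$ is constant. This is uniqueness for $-\frac34<\lambda<0$ (indeed for all $\lambda>-\frac34$). If $\delta>0$, the signs no longer conflict. What remains, by (7) and (9), is $\int|T|^2\le C\delta$: for small $\delta$ the function $f$ is nearly $c+A\cdot x$. But (7) says nothing about the size of $A$, and the affine functions with $A\ne0$ are precisely the competitors to exclude. The way past this point is to use (7) together with (3) and (8), which at $\delta=0$ are not available at all, but which hold for every $\delta>0$, however small.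

**Step 5: a vector that would be constant in the affine case.** We want to make $A$ meaningful for every solution, and to control its variation. Put
$$A=\nabla f+(f-c)\,x\in\mathbb R^4,\qquad\text{so that}\qquad f=c+A\cdot x,\quad A\cdot\nabla f=|\nabla f|^2. \tag{10}$$
Since $\nabla^2f=Q+\frac{\Delta f}3g=Q+(c-f)g$, for tangent $X$ we get
$$D_XA=\nabla^2f(X)-(Xf)x+(Xf-Xc)x+(f-c)X=Q(X)-(Xc)\,x,$$
$$|DA|^2=|Q|^2+|\nabla c|^2. \tag{11}$$

## 3. Bounded sequences of solutions converge to the constant, then equal it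

Suppose Theorem 1 is false. Then there are $\delta_n\downarrow0$ and non-constant solutions $u_n$ of (1) with $\mu_n=\frac34+\delta_n<1$. In this section we derive a contradiction under the extra assumption that $\max u_n$ is bounded. Sections 4 and 5 prove that assumption.

**Step 1: $u_n\to(3/4)^{1/4}$ in $C^2$.** The aim is to identify every possible limit. At a maximum point $\Delta u_n\le0$, so $u_n^4\ge\mu_n$ there and $\max u_n\ge\mu_n^{1/4}$. Since $u_n$ and $\Delta u_n$ are bounded, elliptic estimates ($L^p$, then Schauder) bound $u_n$ in $C^{2,\alpha}$. So every subsequence has a further subsequence converging in $C^2$ to some $u\ge0$, $u\not\equiv0$, with $-\Delta u+\frac34u=u^5\ge0$. The strong maximum principle gives $u>0$, and $u$ is smooth. Then $f_n\to f=u^{-2}$ in $C^2$. By (7) and (9), $\int|T_n|^2\le\frac{8\delta_n}{3}4\mu_nV\to0$, so $Q=0$ for the limit. Now (5) with $\delta=0$ gives $\nabla c=0$, and (11) gives $DA=0$. So $f=c+A\cdot x$ with constants $c,A$, and $f>0$ forces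 $c>|A|$. Identity (3) holds for each $u_n$, hence for $u$, and (4) gives $A=0$. Thus $u$ is a positive constant, and $u^4=\frac34$. The limit is the same for all subsequences, so the whole sequence converges.

**Step 2: $D=0$ for large $n$.** At $\mu=\frac34$ the linearization at the constant has the functions $x_i$ in its kernel, so the implicit function theorem is not available; (8) takes its place. Let $\bar A$ be the mean of $A$ over $\mathbf S^3$. By (10) and (8),
$$D=\int\frac{A\cdot\nabla f}{f^2}=\int\frac{(A-\bar A)\cdot\nabla f}{f^2}\le\Big(\int\frac{|A-\bar A|^2}{f^2}\Big)^{1/2}D^{1/2}.$$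
Only the oscillation of $A$ counts. By Step 1, for large $n$ the functions $f$ lie between two fixed positive constants and $|\nabla f|\le1$. The first non-zero eigenvalue of $-\Delta$ is $3$, so Poincaré's inequality for each component of $A$, together with (11), gives
$$D\le C\int|A-\bar A|^2\le\frac C3\int|DA|^2=\frac C3\int\big(|Q|^2+|\nabla c|^2\big).$$
By (5), $|\nabla c|^2\le2f^{-2}|Q|^2|\nabla f|^2+\frac{32}9\delta^2|\nabla f|^2\le C|Q|^2+C\delta^2|\nabla f|^2$. Finally $\int|Q|^2\le C\int|T|^2=C\,\frac{8\delta}3D$ by (7), and $\int|\nabla f|^2\le CD$. Altogether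
$$D\le C(\delta_n+\delta_n^2)\,D$$
with $C$ independent of $n$. For large $n$ this forces $D=0$, so $u_n$ is constant: a contradiction.

## 4. The Green function of $-\Delta+\mu$ and a bound by the minimum

To exclude $\max u_n\to\infty$ we shall again use (3), the balance $\int u^2x_i=0$. The family of Test 2 shows what to expect. Take $A=-|A|p$ with $|A|\to\infty$ and put $\varepsilon=\frac1{3|A|}$. Then
$$\varepsilon^{-1}u^2=\frac{3|A|}{c-|A|\cos r}\longrightarrow\frac3{1-\cos r},$$
since $c/|A|\to1$. So although $u$ concentrates at $p$, the rescaled $u^2$ does not: it has a limit spread over the sphere, and that limit has its weight near $p$, which violates (3). To repeat this for our $u_n$ we need convergence in $L^1$, and so uniform integrability.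

**Lemma 4.** There is a constant $C$ such that every solution of (1) with $\frac34\le\mu<1$ satisfies
$$\|u^2\|_{L^{5/4}}\le C\,(\min u)^2. \tag{12}$$

**Step 1: the Green function.** We need it explicitly, for bounds uniform in $\mu$. Let $s=\sqrt{1-\mu}\in(0,\frac12]$. For radial $h$, $\Delta h=h''+2\cot r\,h'$, and so
$$\sin r\,\Delta h=(h\sin r)''+h\sin r. \tag{13}$$
Put
$$G=\frac{\sin(s(\pi-r))}{4\pi\sin(\pi s)\sin r},\qquad r=d(x,y).$$
By (13), $\Delta G=(1-s^2)G=\mu G$ for $0<r<\pi$. In $t=\pi-r$ we have $G=\frac{\sin st}{4\pi\sin(\pi s)\sin t}$, smooth and even at $t=0$; so $G$ is smooth at $r=\pi$. At $r=0$, expanding $\sin(s(\pi-r))=\sin\pi s\cos sr-\cos\pi s\sin sr$ gives $G=\frac1{4\pi r}+O(1)$ and $\partial_rG=-\frac1{4\pi r^2}+O(\frac1r)$. Green's second identity on $\mathbf S^3\setminus B_\epsilon(x)$ has boundary terms that tend, as $\epsilon\to0$, to $u(x)$, because $\partial B_\epsilon(x)$ has area $4\pi\sin^2\epsilon$. Therefore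
$$u(x)=\int G(x,y)\,u(y)^5\,dy .$$

**Step 2: two-sided bounds.** For the lower bound on $u$ we need $G$ bounded below; for the upper bound we need $G\le C/r$. The function $y\cot y$ decreases on $(0,\pi)$, since its derivative is $(\sin y\cos y-y)/\sin^2y<0$. So $\frac{\sin st}{\sin t}$, whose logarithmic derivative is $\frac1t(st\cot st-t\cot t)>0$, increases in $t\in(0,\pi)$. Hence $G$ decreases in $r$, and
$$G\ge G\big|_{r=\pi}=\frac s{4\pi\sin\pi s}\ge\frac1{4\pi^2}.$$
As $s\le\frac12$, $s(\pi-r)\le s\pi\le\frac\pi2$, so $\sin(s(\pi-r))\le\sin s\pi$ and $G\le\frac1{4\pi\sin r}$. For $r\le\frac\pi2$ this is at most $\frac1{8r}$, because $\sin r\ge\frac{2r}\pi$. For $r\ge\frac\pi2$, $G\le G|_{r=\pi/2}\le\frac1{4\pi}\le\frac1{4r}$. So $G\le\frac1{4r}$ everywhere.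

**Step 3: conclusion.** The upper bound gives
$$\int G(x,y)^{5/2}dx\le4\pi\,4^{-5/2}\int_0^\pi r^{-5/2}\sin^2r\,dr\le4\pi\,4^{-5/2}\int_0^\pi r^{-1/2}dr<\infty,$$
so by Minkowski's inequality $\|u\|_{L^{5/2}}\le\int\|G(\cdot,y)\|_{L^{5/2}}u(y)^5dy\le C\int u^5$. The lower bound gives $\min u\ge\frac1{4\pi^2}\int u^5$. Hence $\|u\|_{L^{5/2}}\le4\pi^2C\min u$, and squaring gives (12). $\blacksquare$

## 5. No concentration: following rays from scale $\varepsilon$ to scale $1$

**Proposition 5.** For the sequence $u_n$ of Section 3, $\max u_n$ is bounded.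

Rotate so that $u_n$ attains its maximum at a fixed point $p$, and suppose that $u_n(p)\to\infty$ along a subsequence. The index $n$ is often dropped. The plan is to show that $\varepsilon_n^{-1}u_n^2\to\frac3{1-\cos r}$ with a suitable $\varepsilon_n\to0$, as in the example, and then to contradict (3). A rescaling gives the profile only within distance of order $\varepsilon$ of $p$, while (3) lives at scale $1$. The smallness of the trace-free Hessian carries the profile from one scale to the other.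

**Step 1: the problem in flat coordinates.** The purpose is to have straight rays and a translation-invariant Hessian. Use stereographic coordinates $y\in\mathbb R^3$ with $y=0$ at $p$:
$$g=\ell^2|dy|^2,\qquad\ell=\frac2{1+|y|^2},\qquad|y|=\tan\frac r2 .$$
Let $v=u\,\ell^{1/2}$. For $u=\ell^{-1/2}v$ we have $\Delta_gu=\ell^{-3}\operatorname{div}(\ell\nabla u)$ and $\ell\nabla u=\ell^{1/2}\nabla v-v\nabla\ell^{1/2}$, so $\Delta_gu=\ell^{-3}(\ell^{1/2}\Delta v-v\Delta\ell^{1/2})$. With $\rho=|y|$, $\Delta(1+\rho^2)^{-1/2}=\rho^{-2}\big(-\rho^3(1+\rho^2)^{-3/2}\big)'=-3(1+\rho^2)^{-5/2}$, which means $\Delta\ell^{1/2}=-\frac34\ell^{5/2}$. Hence $-\Delta_gu+\frac34u=-\ell^{-5/2}\Delta v$ (conformal covariance), and (1), that is $-\Delta_gu+\frac34u=u^5-\delta u$, becomes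
$$-\Delta v+\delta\ell^2v=v^5\qquad\text{on }\mathbb R^3 .$$

Put $F=v^{-2}=f/\ell$ and $E=(\partial^2F)^\circ/F$. We claim $E=T$ as covariant 2-tensors. The Hessian for $g=\ell^2|dy|^2$ is
$$\nabla^2h=\partial^2h-\ell^{-1}(d\ell\otimes dh+dh\otimes d\ell)+\ell^{-1}\langle d\ell,dh\rangle|dy|^2 .$$
Insert $h=f=\ell F$ and drop multiples of $|dy|^2$, which have no trace-free part. In $\partial^2(\ell F)=\ell\,\partial^2F+d\ell\otimes dF+dF\otimes d\ell+F\,\partial^2\ell$ the mixed terms cancel and
$$Q=(\nabla^2f)^\circ=\ell(\partial^2F)^\circ+F\big(\partial^2\ell-2\ell^{-1}d\ell\otimes d\ell\big)^\circ=\ell(\partial^2F)^\circ-F\ell^2\big(\partial^2(1/\ell)\big)^\circ .$$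
Since $1/\ell=\frac12(1+|y|^2)$, the last term is zero. Division by $f=\ell F$ gives $T=E$. (Both are the trace-free Ricci tensor of $u^4g=f^{-2}g=F^{-2}|dy|^2$, by the formula in Besse, *Einstein Manifolds*, 1.159.)

Covariant 2-tensors satisfy $|T|_g^2=\ell^{-4}|E|^2$, and $dv_g=\ell^3dy$, so $|T|_g^2\,dv_g=\ell^{-1}|E|^2dy\ge\frac12|E|^2dy$. By (7) and (9), $\int_{\mathbb R^3}|E|^2dy\le C\delta$.

**Step 2: rescaling.** We blow up so that the maximum has height $1$. Let $\varepsilon=F(0)=v(0)^{-2}$. Since $v(0)=\sqrt2\,u(p)\to\infty$, $\varepsilon\to0$. Put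
$$\Phi(z)=\varepsilon^{-1}F(\varepsilon z),\qquad w=\Phi^{-1/2}=\varepsilon^{1/2}v(\varepsilon z),\qquad a(z)=\delta\varepsilon^2\ell(\varepsilon z)^2 .$$
Then, the equation for $\Phi$ being obtained as (2) was,
$$-\Delta w+aw=w^5,\qquad\Delta\Phi=\frac32\frac{|\nabla\Phi|^2}\Phi-2a\Phi+\frac2\Phi .$$
From $\ell\le2$ and $|\nabla\ell|=\frac{4|y|}{(1+|y|^2)^2}\le4|y|$,
$$0\le a\le4\delta\varepsilon^2,\qquad|\nabla a|\le16\delta\varepsilon^4|z| .$$
Both $u$ and $\ell$ are maximal at $p$, so $v$ is maximal at $0$ and $0<w\le1=w(0)$. From now on $E=(\partial^2\Phi)^\circ/\Phi$ in the variable $z$. This is $\varepsilon^2$ times the old $E$ at $\varepsilon z$, so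
$$\int_{\mathbb R^3}|E|^2dz\le C\delta\,\varepsilon^4\varepsilon^{-3}=C\delta\varepsilon. \tag{14}$$
Put $\tilde c=\frac13\Delta\Phi$, so $\partial^2\Phi=\Phi E+\tilde cI$. Differentiating the equation for $\Phi$ exactly as in Step 1 of Section 2, with the extra term $-2\Phi\nabla a$,
$$\nabla\tilde c=E\nabla\Phi-\tfrac43a\nabla\Phi-\tfrac23\Phi\nabla a. \tag{15}$$

**Step 3: the inner region $|z|\le2$.** Here we find the starting values for the rays. The functions $w_n$ are bounded by $1$, and the $a_n$ are bounded in $C^1$ on bounded sets, so by elliptic estimates a subsequence converges in $C^2(\overline{B_3})$ to some $w\ge0$ with $-\Delta w=w^5\ge0$ and $w(0)=1$. By the strong maximum principle $w>0$ in $B_3$, and $w$ is smooth there. So $\Phi_n\to\Phi=w^{-2}$ in $C^2(\overline{B_2})$, and $(\partial^2\Phi)^\circ=0$ by (14). Thus $\partial_i\partial_j\Phi=0$ for $i\ne j$, and $\partial_1^2\Phi=\partial_2^2\Phi=\partial_3^2\Phi=k'$, say. For $j\ne i$, $\partial_ik'=\partial_i\partial_j\partial_j\Phi=0$,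 so $k'$ is constant and $\Phi=a_0+b\cdot z+k|z|^2$. Since $\Phi(0)=1$, $\nabla\Phi(0)=0$ and $\Delta\Phi(0)=2$, we get $\Phi=1+\frac{|z|^2}3$. Hence, with numbers $o_n\to0$ and uniformly in $\omega\in S^2$,
$$|\Phi_n(\omega)-\tfrac43|\le o_n,\qquad|\nabla\Phi_n(\omega)-\tfrac23\omega|\le o_n,\qquad|\tilde c_n(\omega)-\tfrac23|\le o_n. \tag{16}$$

**Step 4: almost every ray sees little of $E$.** Fix $L\ge1$; we want to reach $|y|=L$, that is $|z|=L/\varepsilon$. Let $\tau_n(\omega)=\int_1^{L/\varepsilon}s|E(s\omega)|\,ds$. Since $dz=s^2\,ds\,d\omega$, the Cauchy–Schwarz inequality and (14) give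
$$\int_{S^2}\tau_n\,d\omega=\int_{1\le|z|\le L/\varepsilon}\frac{|E|}{|z|}dz\le(C\delta\varepsilon)^{1/2}\Big(\frac{4\pi L}\varepsilon\Big)^{1/2}=(4\pi CL\delta)^{1/2}\to0 .$$
The powers of $\varepsilon$ cancel exactly. For a subsequence $\tau_n(\omega)\to0$ for a.e. $\omega$.

**Step 5: continuation along a ray.** We show that $\Phi$ stays close to $1+\frac{|z|^2}3$ all the way out. Fix $\omega$ with $\tau_n(\omega)\to0$. Let $[1,\bar r]$ be the maximal subinterval of $[1,L/\varepsilon]$ on which
$$\Phi(s\omega)\le1+s^2,\qquad|\nabla\Phi(s\omega)|\le2s. \tag{17}$$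
By (16) both hold strictly at $s=1$ for large $n$. On $[1,\bar r]$ we have $\Phi\le2s^2$, and (15) gives
$$|\tilde c(r\omega)-\tilde c(\omega)|\le\int_1^r\Big(2s|E|+\tfrac43\cdot4\delta\varepsilon^2\cdot2s+\tfrac23\cdot2s^2\cdot16\delta\varepsilon^4s\Big)ds\le2\tau_n+\tfrac{16}3\delta\varepsilon^2r^2+\tfrac{16}3\delta\varepsilon^4r^4 .$$
As $\varepsilon r\le L$, this is at most $2\tau_n+C_L\delta$ with $C_L=\frac{16}3(L^2+L^4)$. Next, $\partial_r\big(\nabla\Phi(r\omega)\big)=\Phi E\omega+\tilde c\,\omega$ and $\int_1^r\Phi|E|ds\le\int_1^r2s^2|E|ds\le2r\tau_n$, so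
$$|\nabla\Phi(r\omega)-\tfrac23r\omega|\le o_n+2r\tau_n+(r-1)(o_n+2\tau_n+C_L\delta)\le\theta_nr,\qquad\theta_n=2o_n+4\tau_n+C_L\delta .$$
Integrating $\partial_s\Phi(s\omega)=\nabla\Phi(s\omega)\cdot\omega$,
$$\big|\Phi(r\omega)-1-\tfrac{r^2}3\big|\le o_n+\tfrac12\theta_n(r^2-1)\le\theta_nr^2. \tag{18}$$
If $\theta_n<\frac12$, then on $[1,\bar r]$ we have $|\nabla\Phi|\le(\frac23+\frac12)r<2r$ and $\Phi\le1+(\frac13+\frac12)r^2<1+r^2$. Both inequalities of (17) are strict, so $\bar r<L/\varepsilon$ would contradict maximality. Since $\theta_n\to0$ for our $\omega$, (18) holds on all of $[1,L/\varepsilon]$ for large $n$.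

**Step 6: the limit of $\varepsilon_n^{-1}u_n^2$.** We translate (18) back. For a.e. $y$ with $0<|y|<L$ and large $n$, $|y|/\varepsilon\ge1$, and
$$\varepsilon F_n(y)=\varepsilon^2\Phi_n(y/\varepsilon)=\varepsilon^2+\tfrac13|y|^2+O(\theta_n|y|^2)\to\tfrac13|y|^2 .$$
Take a diagonal subsequence over $L=1,2,\dots$. Since $u^2=1/f=1/(\ell F)$ and $\frac{1+|y|^2}{|y|^2}=\frac1{\sin^2(r/2)}=\frac2{1-\cos r}$, a.e. on $\mathbf S^3$
$$\varepsilon_n^{-1}u_n^2=\frac1{\varepsilon_n\ell F_n}\longrightarrow\frac{3(1+|y|^2)}{2|y|^2}=\frac3{1-\cos r}. \tag{19}$$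

**Step 7: contradiction with (3).** Evaluating (19) at one point of convergence shows that $\varepsilon_n^{-1}(\min u_n)^2$ is bounded. By (12), $\varepsilon_n^{-1}u_n^2$ is then bounded in $L^{5/4}$, hence uniformly integrable, and by Vitali's theorem the convergence (19) holds in $L^1(\mathbf S^3)$. With $x\cdot p=\cos r$ and volume element $4\pi\sin^2r\,dr$ for radial functions, (3) yields
$$0=\int\varepsilon_n^{-1}u_n^2\,(x\cdot p)\longrightarrow4\pi\int_0^\pi\frac{3\cos r\sin^2r}{1-\cos r}\,dr=12\pi\int_0^\pi\cos r\,(1+\cos r)\,dr=6\pi^2>0,$$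
a contradiction. This proves Proposition 5 and, with Section 3, Theorem 1. $\blacksquare$

## 6. Radial solutions: a linear equation for $z=f'/\sin r$ and the threshold $\lambda=-1$

Let $u=u(r)$ be a positive radial solution on $0\le r\le r_0$, smooth at $r=0$. Put
$$w=u\sin r,\qquad z=\frac{f'}{\sin r}.$$
For $f=c+a\cos r$, $z$ is the constant $-a$; so $z'$ measures the distance from the affine case. By (13),
$$-w''=(1-\mu)w+\frac{w^5}{\sin^4r}=(1-\mu+u^4)\,w. \tag{20}$$

**The equation for $z$.** We rewrite (6). Since $\nabla^2r=\cot r\,(g-dr^2)$, we have $\nabla^2f=f'\cot r\,g+(f''-f'\cot r)\,dr^2$. As $z'=\frac{f''}{\sin r}-\frac{f'\cos r}{\sin^2r}$,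
$$Q=z'\sin r\,\big(dr^2-\tfrac13g\big).$$
For radial $a$, $\operatorname{div}(a\,dr^2)=(a'+2a\cot r)dr$ and $\operatorname{div}(ag)=a'dr$, so $\operatorname{div}\big(a(dr^2-\frac13g)\big)=\frac23(a'+3a\cot r)dr=\frac23\sin^{-3}r\,(a\sin^3r)'dr$. With $a=f^{-2}z'\sin r$, (6) becomes
$$\sin^{-3}r\,(a\sin^3r)'=4\delta\Big(\frac1f\Big)'=-\frac{4\delta z\sin r}{f^2}.$$
Since $w^4=\sin^4r/f^2$, we have $a\sin^3r=w^4z'$, and multiplication by $\sin^3r$ gives
$$(w^4z')'=-4\delta\,w^4z. \tag{21}$$

**Proof of Theorem 2.** Let $\frac34<\mu\le1$ and let $u$ be a radial solution on all of $\mathbf S^3$.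

**Step 1: a Schrödinger form.** We turn (21) into an equation $-\eta''+q\eta=4\delta\eta$, to compare with the first Dirichlet eigenvalue of $(0,\pi)$. Put $W=w^4z'$. Then $W'/w^4=-4\delta z$, so $(W'/w^4)'=-4\delta W/w^4$. Let $W=w^2\eta$, that is $\eta=w^2z'$. Then $\frac{W'}{w^4}=\frac{\eta'}{w^2}+\frac{2w'\eta}{w^3}$, and differentiating (the terms with $w'\eta'$ cancel)
$$\frac{\eta''}{w^2}+\Big(\frac{2w''}{w^3}-\frac{6w'^2}{w^4}\Big)\eta=-\frac{4\delta\eta}{w^2}.$$
Multiply by $-w^2$ and use $-2w''/w=2(1-\mu)+2u^4$ from (20):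
$$-\eta''+\Big[6\Big(\frac{w'}w\Big)^2+2(1-\mu)+2u^4\Big]\eta=(4\mu-3)\,\eta\qquad\text{on }(0,\pi). \tag{22}$$

**Step 2: integrate.** The function $f$ is smooth and even about $r=0$ and about $r=\pi$, so $z$ is too, and $z'=O(r)$ at $0$. With $w=O(r)$ we get $\eta=O(r^3)$ and $\eta'=O(r^2)$ at $0$, and likewise at $\pi$. So (22) may be multiplied by $\eta$ and integrated by parts without boundary terms; the singular factor $(w'/w)^2\sim r^{-2}$ does no harm. By Wirtinger's inequality, $\int_0^\pi\eta'^2\ge\int_0^\pi\eta^2$. As $2(1-\mu)+1-(4\mu-3)=6(1-\mu)$,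
$$\int_0^\pi\Big[6\Big(\frac{w'}w\Big)^2+6(1-\mu)+2u^4\Big]\eta^2\,dr\le0 .$$
For $\mu\le1$ the bracket is positive, so $\eta\equiv0$ and $z'\equiv0$. Now (21) gives $\delta z\equiv0$, so $z\equiv0$, $f'\equiv0$ and $u$ is constant. $\blacksquare$

## 7. Shooting to the equator for $-2<\lambda<-1$

**Proof of Theorem 3.** Let $1<\mu<2$ and $\sigma=\sqrt{\mu-1}>0$. We look for a solution on the hemisphere $r\le\frac\pi2$ with $u'(\frac\pi2)=0$, and reflect it. For $\alpha>0$ let $u(\cdot;\alpha)$ solve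
$$u''+2\cot r\,u'=\mu u-u^5,\qquad u(0)=\alpha,\quad u'(0)=0. \tag{23}$$
Near $r=0$ this is the integral equation $u(r)=\alpha+\int_0^r\sin^{-2}t\int_0^t\sin^2s\,(\mu u-u^5)\,ds\,dt$, solved by contraction, with smooth dependence on $\alpha$; the solution is a $C^2$ radial function on a ball, and then smooth by elliptic regularity. On $(0,\frac\pi2]$,
$$\big(\tfrac12u'^2-\tfrac\mu2u^2+\tfrac16u^6\big)'=-2\cot r\,u'^2\le0,$$
so $u$ and $u'$ stay bounded, the solution exists on $[0,\frac\pi2]$, and it depends smoothly on $\alpha$ there. We show that $u'(\frac\pi2;\alpha)$ changes sign.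

**Step 1: $u>0$ on $[0,\frac\pi2]$.** This makes the solutions admissible and lets us use $f=u^{-2}$. With $w=u\sin r$ let
$$P=\sin r\Big[\tfrac12w'^2+\tfrac{1-\mu}2w^2+\tfrac{w^6}{6\sin^4r}\Big]-\tfrac12\cos r\,ww'-\tfrac14\sin r\,w^2 .$$
Differentiate. By (20) the derivative of the square bracket is $-\frac46\frac{\cos r}{\sin^5r}w^6$, because $w'w''+(1-\mu)ww'+\frac{w^5w'}{\sin^4r}=0$. So
$$P'=\cos r\Big[\tfrac12w'^2+\tfrac{1-\mu}2w^2+\tfrac{w^6}{6\sin^4r}\Big]-\tfrac46\cos r\tfrac{w^6}{\sin^4r}+\tfrac12\sin r\,ww'-\tfrac12\cos r\,(w'^2+ww'')-\tfrac14\cos r\,w^2-\tfrac12\sin r\,ww' .$$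
The $w'^2$ and $ww'$ terms cancel. Inserting $-ww''=(1-\mu)w^2+\frac{w^6}{\sin^4r}$, the coefficient of $\cos r\frac{w^6}{\sin^4r}$ is $\frac16-\frac46+\frac12=0$, and that of $\cos r\,w^2$ is $\frac{1-\mu}2+\frac{1-\mu}2-\frac14=-\delta$. Hence
$$P'=-\delta\cos r\,w^2,\qquad P(0)=0,$$
the latter since $w=O(r)$. If $R\le\frac\pi2$ were the first zero of $u$, then $w(R)=0$ and $P(R)=\frac12\sin R\,w'(R)^2\ge0$, whereas $P(R)=-\delta\int_0^R\cos r\,w^2dr<0$. So there is no zero.

**Step 2: $u'(\frac\pi2;\alpha)<0$ for $\alpha$ slightly above $\mu^{1/4}$.** At $\alpha=\mu^{1/4}$ the solution is constant, and $\varphi=\partial_\alpha u$ solves $\varphi''+2\cot r\,\varphi'+4\mu\varphi=0$, $\varphi(0)=1$. By (13), $(\varphi\sin r)''=-(1+4\mu)\varphi\sin r$, so $\varphi=\frac{\sin\kappa r}{\kappa\sin r}$ with $\kappa=\sqrt{1+4\mu}\in(\sqrt5,3)$. Then $\varphi'(\frac\pi2)=\cos\frac{\kappa\pi}2<0$, as $\frac{\kappa\pi}2\in(\pi,\frac{3\pi}2)$. Since $u'(\frac\pi2;\mu^{1/4})=0$, the claim follows.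

**Step 3: for large $\alpha$, $f$ is nearly affine near the pole.** We control $f$ on an interval $[0,r_*]$ that does not depend on $\alpha$. Let $\alpha>\mu^{1/4}$ and
$$e=f(0)=\alpha^{-2},\qquad z_0=z(0)=f''(0)=\tfrac23(\alpha^2-\mu\alpha^{-2})>0,\qquad\bar f=e+z_0(1-\cos r);$$
the value of $f''(0)$ comes from (2) at $r=0$, where $\Delta f=3f''(0)$. Choose $r_*\in(0,1]$ with $32\delta r_*^2\le\frac14$. Integrating (21) from $0$, where $w^4z'$ vanishes,
$$w^4z'=-4\delta\int_0^rw^4z\,ds. \tag{24}$$
Let $[0,\rho)\subset[0,r_*]$ be the maximal interval on which $z>\frac12z_0$. There $z>0$, so $z'\le0$ by (24) and $\frac12z_0<z\le z_0$. Since $f'=z\sin r$, integration gives $\frac12\bar f\le f\le\bar f$.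

We next bound $\int_0^rw^4$ by a multiple of $r\,w^4(r)$. For $0<s\le r\le1$ we have $1-\cos s\ge\frac{s^2}2-\frac{s^4}{24}\ge\frac{11}{24}s^2$, so $\bar f(s)\ge\frac{11}{12}(e+\frac12z_0s^2)$. Also $1-\cos r\le\frac{r^2}2$, the function $\frac{s^2}{e+z_0s^2/2}$ increases in $s$, and $\frac{12}{11}\frac{r^2}{\sin^2r}\le\frac{12}{11\sin^21}<2$. Hence
$$\frac{\sin^2s}{\bar f(s)}\le\frac{12}{11}\,\frac{s^2}{e+z_0s^2/2}\le\frac{12}{11}\,\frac{r^2}{e+z_0r^2/2}\le\frac{12}{11}\,\frac{r^2}{\sin^2r}\,\frac{\sin^2r}{\bar f(r)}\le2\,\frac{\sin^2r}{\bar f(r)} .$$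
Since $w^4=\sin^4r/f^2$ and $\frac12\bar f\le f\le\bar f$, for $r<\rho$
$$\int_0^rw^4ds\le4\int_0^r\frac{\sin^4s}{\bar f(s)^2}ds\le16\,r\,\frac{\sin^4r}{\bar f(r)^2}\le16\,r\,w^4(r).$$
With (24) and $z\le z_0$ this gives $|z'|\le64\delta z_0r$, so $z\ge z_0(1-32\delta r^2)\ge\frac34z_0$ on $[0,\rho)$. Thus $z$ never comes down to $\frac12z_0$, so these bounds hold on all of $[0,r_*]$, and integrating $f'=z\sin r$,
$$e+(1-32\delta r^2)\,z_0(1-\cos r)\le f\le e+z_0(1-\cos r)\qquad(0\le r\le r_*). \tag{25}$$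

**Step 4: $u'(\frac\pi2;\alpha)>0$ for large $\alpha$.** We rescale $w$ and find a linear limit equation. Let $\hat w=\sqrt{z_0}\,w$. Then $\hat w^2=z_0\sin^2r/f$, and by (20)
$$\hat w''=\sigma^2\hat w-z_0^{-2}\frac{\hat w^5}{\sin^4r}. \tag{26}$$
By (25), on $(0,r_*]$,
$$\frac{\sin^2r}{e/z_0+1-\cos r}\le\hat w^2\le\frac{1+\cos r}{1-32\delta r^2}\le\frac83 .$$
Let $\alpha\to\infty$; then $z_0\to\infty$ and $e/z_0\to0$. On each $[b,r_*]$ with $0<b<r_*$, $\hat w$ is bounded, $\hat w''$ is bounded by (26), and so $\hat w'$ is bounded. By the Arzelà–Ascoli theorem, along subsequences $\hat w\to\hat W$ in $C^1$ on compact subsets of $(0,r_*]$, with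
$$\hat W''=\sigma^2\hat W,\qquad1+\cos r\le\hat W^2\le\frac{1+\cos r}{1-32\delta r^2}.$$
So $\hat W\ge0$ and $\hat W^2=2+O(r^2)$ as $r\to0$. Writing $\hat W=a\cosh\sigma r+b\sinh\sigma r$, we get $a=\sqrt2$, and the linear term $2ab\sigma r$ of $\hat W^2$ must vanish, so $b=0$ and $\hat W=\sqrt2\cosh\sigma r$. The limit does not depend on the subsequence, so $(\hat w,\hat w')(r_*)\to(\hat W,\hat W')(r_*)$ as $\alpha\to\infty$. On $[r_*,\frac\pi2]$ equation (26) has bounded coefficients and its nonlinear term carries the factor $z_0^{-2}\to0$; by continuous dependence,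
$$\hat w'(\tfrac\pi2)\to\sqrt2\,\sigma\sinh\frac{\sigma\pi}2>0 .$$
Since $w=u\sin r$, $u'(\frac\pi2)=w'(\frac\pi2)$, which is therefore positive for large $\alpha$.

**Step 5: reflection.** By Steps 2 and 4 and the intermediate value theorem there is $\alpha>\mu^{1/4}$ with $u'(\frac\pi2;\alpha)=0$; by Step 1, $u>0$ on $[0,\frac\pi2]$. The equation in (23) is invariant under $r\mapsto\pi-r$, so by uniqueness for the initial value problem at $r=\frac\pi2$ the even reflection $u(\pi-r)$ continues $u$ as a solution, smooth at $r=\pi$ as it is at $r=0$. This is a smooth positive solution of (1) on $\mathbf S^3$, symmetric under $r\mapsto\pi-r$. It is non-constant, because $u(0)=\alpha\ne\mu^{1/4}$, the only positive constant solution. $\blacksquare$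

**Where $\mu>1$ was used.** Steps 1 and 3 use only $\delta>0$, and Step 2 works for all $\frac34<\mu<2$, since then $2<\kappa<3$. The condition $\mu>1$ enters in Step 4 alone. For $\frac34<\mu<1$ and $s=\sqrt{1-\mu}$ the limit equation is $\hat W''=-s^2\hat W$, with $\hat W^2=2+O(r^2)$ as before, so $\hat W=\sqrt2\cos sr$ and $\hat w'(\frac\pi2)\to-\sqrt2\,s\sin\frac{s\pi}2<0$, the same sign as in Step 2. For $\mu=1$ the limit is $\hat W=\sqrt2$ and $\hat w'(\frac\pi2)\to0$. In these cases the intermediate value argument gives nothing, as Theorem 2 requires.
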